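\title{Shortest augmenting paths can force $\Omega(n\log^2 n/\log\log n)$ server changes in online bipartite matching}

\begin{abstract}
In online bipartite matching with recourse, clients arrive one at a time and a maximum matching between clients and servers must be maintained at the cost of as few reassignments as possible. The Shortest Augmenting Path algorithm is known to make $O(n\log^2 n)$ server changes on a graph with $n$ vertices, every online algorithm can be forced to make $\Omega(n\log n)$, and it was conjectured that $O(n\log n)$ is the truth for this algorithm. We disprove the conjecture: with a suitable choice among tied shortest paths, the algorithm can be forced to make $\Omega(n\log^2 n/\log\log n)$ server changes. The instance is a long line of small graphs with nested neighborhoods. It is swept back and forth $\Theta(\log n/\log\log n)$ times, by paths of geometrically growing length, and every sweep costs $\Omega(n\log n)$.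
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Consider a bipartite graph whose two sides are a set $S$ of \emph{servers} and a set $C$ of \emph{clients}, with $n$ vertices in total. The servers are given from the beginning. The clients arrive one at a time, each with all of its edges. After every arrival an online algorithm must hold a maximum matching of the graph seen so far. It may rematch clients that arrived earlier, and each time the server of such a client changes we count one \emph{server change}. The aim is to keep the total number of server changes small.

Let $M$ be the current matching. A server is \emph{free} if $M$ does not cover it, and the partner of a matched vertex is its \emph{mate}. An \emph{augmenting path} from a newly arrived client $c$ is a path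
\[
c,\ s_1,\ y_1,\ s_2,\ y_2,\ \dots,\ y_{h-1},\ s_h
\]
in which $y_i$ is the mate of the server $s_i$ for $i<h$ and the server $s_h$ is free. We call $h$ the \emph{length} of the path. It is the number of non-matching edges on the path and also the number of servers on it; the number of all edges is $2h-1$. To \emph{augment} along the path means that $c$ takes $s_1$ and each $y_i$ moves from $s_i$ to $s_{i+1}$. This matches $c$ and causes exactly $h-1$ server changes.

The \emph{Shortest Augmenting Path} algorithm (SAP) augments, when $c$ arrives, along a shortest augmenting path from $c$; if there is none it leaves $c$ unmatched. Ties among shortest paths may be broken arbitrarily. The matching stays maximum: a matching is maximum exactly when no path with alternately non-matching and matching edges joins two unmatched vertices, and if the matching was maximum before $c$ arrived, then any such path must contain $c$, necessarily as an endpoint.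

Two bounds are known. Every online algorithm can be forced to make $\Omega(n\log n)$ server changes in total, and SAP makes at most $O(n\log^2 n)$. The problem, taken from \cite{source}, is to prove or disprove the following.

\begin{quote}
\emph{Conjecture.} SAP makes at most $O(n\log n)$ server changes in total.
\end{quote}

The guess is natural. SAP pays the least possible price at every single arrival, and its offline relative does satisfy the bound. Suppose that all clients are present from the start and that we repeatedly augment along a shortest augmenting path from \emph{any} unmatched client. If the current matching has $d$ edges fewer than a maximum one, the symmetric difference of the two contains $d$ vertex-disjoint augmenting paths, so one of them has at most $n/d$ vertices, and the total length of all paths used is at most $n(1+\frac12+\frac13+\cdots+\frac1n)=O(n\log n)$. Online, this argument is lost: the start of each path is dictated, and the clients from which the other $d-1$ paths would start have not yet arrived. We show that the conclusion is lost too. All logarithms are to base $2$.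

\begin{theorem}\label{thm:main}
There is a constant $c>0$ such that for all large $n$ there are an instance on $n$ vertices and a way of breaking ties among shortest augmenting paths for which SAP makes at least $c\,n\log^2 n/\log\log n$ server changes. In particular, the number of server changes made by SAP is not $O(n\log n)$.
\end{theorem}

Together with the upper bound $O(n\log^2n)$, this determines the worst case of SAP over all instances and tie-breakings up to a factor $O(\log\log n)$. The construction gives more precise information on how the cost is spread over path lengths.

\begin{theorem}\label{thm:scales}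
There are a constant $c>0$, instances with $n\to\infty$ vertices, a way of breaking ties, a number $K=\Theta(\log n/\log\log n)$ and lengths $H_1<\dots<H_K$ with $H_{k+1}/H_k=(\log n)^{\Theta(1)}$ such that for every $k$ at least $c\,n\log n/H_k$ arrivals have shortest augmenting paths whose number of non-matching edges lies in $[H_k,2H_k]$.
\end{theorem}

Each of the $K$ ranges $[H_k,2H_k]$ alone accounts for $\Omega(n\log n)$ server changes, and the ranges are disjoint for large $n$. A total of $O(n\log n)$ would allow only a bounded number of such ranges. We do not claim the lower bound for every tie-breaking rule, and we do not close the remaining gap of $\log\log n$.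

Section~\ref{sec:potential} gives the tool that certifies that a path is shortest. Section~\ref{sec:unit} builds a graph on $3Q$ vertices that costs about $Q\log Q$ to cross $Q$ times and that ends in the mirror image of its initial state. Section~\ref{sec:instance} explains what stands in the way of reusing it many times and defines the instance that overcomes this; Section~\ref{sec:wave} analyzes one sweep, and Section~\ref{sec:count} counts.

\section{Potentials, leaves and wells}\label{sec:potential}

We are free to choose among shortest paths, so for each arrival we shall exhibit one augmenting path and prove that no augmenting path is shorter. As in any shortest path problem, such a lower bound is certified by a function on the vertices that drops by at most one per step and vanishes at the targets.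

\begin{lemma}[potential lemma]\label{lem:potential}
Let $M$ be the current matching and let $\varphi$ assign an integer to every client that is present. Extend $\varphi$ to the servers by $\varphi(s)=\varphi(\text{mate of }s)$ if $s$ is matched and $\varphi(s)=0$ if $s$ is free. Suppose that
\begin{equation}\label{eq:feasible}
\varphi(y)\le 1+\varphi(s)\qquad\text{for every edge } ys \text{ with } y \text{ a present client}.
\end{equation}
If a new client $c$ arrives whose only neighbor is $z$, then every augmenting path from $c$ has length at least $1+\varphi(z)$.
\end{lemma}

\begin{proof}
Let the path be $c,s_1,y_1,\dots,y_{h-1},s_h$. Then $s_1=z$ and $\varphi(s_h)=0$, and for $i<h$ we have $\varphi(s_i)=\varphi(y_i)\le 1+\varphi(s_{i+1})$. Hence $\varphi(z)\le h-1$.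
\end{proof}

A client with a single neighbor will be called a \emph{leaf client}. It serves two purposes: it dictates the first server of its augmenting path, and once matched it can never move, so that its server becomes a dead end for all later paths. All expensive arrivals in our instance are leaf clients.

The second simple device hides a free server at a prescribed distance.

\begin{definition}\label{def:well}
A \emph{well of depth $D\ge0$} consists of servers $z_0,z_1,\dots,z_D$ and clients $w_1,\dots,w_D$, where $w_i$ is adjacent to $z_{i-1}$ and $z_i$ only. The server $z_0$ is the \emph{top}; it is the only vertex of the well that has neighbors outside the well. The well is \emph{fresh} if $w_i$ is matched to $z_{i-1}$ for all $i$ and $z_D$ is free. It is \emph{spent} if $w_i$ is matched to $z_i$ for all $i$ and the top is matched to a client outside the well. A spent well is \emph{sealed} if the mate of its top is a leaf client, and \emph{held} otherwise.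
\end{definition}

A well of depth $0$ is a single server, which is fresh when it is free. An augmenting path that enters a fresh well at the top runs down through $z_0,w_1,z_1,\dots,w_D,z_D$; it uses $D+1$ servers of the well, and after the augmentation the well is spent. The potential that fits a well is the following.

\begin{lemma}\label{lem:well}
Put $\varphi(w_i)=D+1-i$ in a fresh well of depth $D$ and $\varphi(w_i)=0$ in a spent well. If $\varphi\ge0$ everywhere, then \eqref{eq:feasible} holds for all edges at the clients $w_i$, and the top of a fresh well of depth $D$ has value $D$.
\end{lemma}

\begin{proof}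
In a fresh well $\varphi(z_i)=\varphi(w_{i+1})=D-i$ for $i<D$, and $\varphi(z_D)=0$ because $z_D$ is free; so $\varphi(z_i)=D-i$ for all $i$. The neighbors of $w_i$ have the values $D+1-i$ and $D-i$, both at least $\varphi(w_i)-1$. In a spent well the left side of \eqref{eq:feasible} is $0$.
\end{proof}

\section{A unit that is expensive to cross}\label{sec:unit}

One logarithm comes from a harmonic sum, as in the offline computation of Section~\ref{sec:intro}. To gain a second logarithm we must collect that sum many times on the same vertices. We therefore want a small graph in which the harmonic sum is paid while the matching moves from one side to the other, and which then looks the same from the other side.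

Let $A\ge1$ be an integer and $Q=2^A$. A \emph{unit} has servers $X=\{s_0,\dots,s_{Q-1}\}$ and $Y=\{t_0,\dots,t_{Q-1}\}$ and \emph{unit clients} $c_0,\dots,c_{Q-1}$, where
\begin{equation}\label{eq:unit}
c_i \text{ is adjacent to } s_0,\dots,s_i \text{ and to } t_0,\dots,t_{Q-1-i}.
\end{equation}
The number $Q-1-i$, the largest index in $Y$ available to $c_i$, is the \emph{reach} of $c_i$; a unit client is determined by its reach. Two further kinds of clients attach the unit to the outside: \emph{left connectors}, adjacent to all of $X$, and \emph{right connectors}, adjacent to all of $Y$.

At the start every $c_i$ sits at $s_i$ and $Y$ is filled with right connectors. An augmenting path \emph{crosses} the unit when a left connector enters $X$, a unit client moves from $X$ to $Y$, possibly displacing other unit clients along $Y$, and finally a right connector is displaced from $Y$. After $Q$ crossings all unit clients are in $Y$, and then \eqref{eq:unit} forces $c_i$ to be at $t_{Q-1-i}$: the client of reach $0$ must be at $t_0$, so the client of reach $1$ must be at $t_1$, and so on. This is the initial state with $X$ and $Y$ exchanged.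

We let the clients leave $X$ in the order $c_0,c_1,\dots$. When $r$ of them remain, they see only $t_0,\dots,t_{r-1}$, while the right connectors will sit at the last $r$ servers of $Y$. If every unit client in $Y$ can advance by only about $r$ positions, a crossing needs about $Q/r$ steps, and $\sum_r Q/r$ is the harmonic sum. The difficulty is to keep this property alive while $r$ decreases, using only crossings that are themselves shortest.

\begin{example}\label{ex:eight}
Let $Q=8$. Row $\kappa$ of the table shows $Y$ after $\kappa$ crossings: a number is the reach of the unit client at that server, and a dot is a right connector. The next crossing uses $s_\kappa$ and the underlined servers. A left connector takes $s_\kappa$, the client $c_\kappa$, of reach $7-\kappa$, moves to the first underlined server, each displaced client moves to the next underlined server, and the connector at the last one leaves. Each row arises from the one above in this way.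
\[
\begin{array}{c|cccccccc|c|c}
\kappa & t_0&t_1&t_2&t_3&t_4&t_5&t_6&t_7&\text{block size}&\text{servers used}\\ \hline
0&\underline{\bullet}&\bullet&\bullet&\bullet&\bullet&\bullet&\bullet&\bullet&8&2\\
1&7&\underline{\bullet}&\bullet&\bullet&\bullet&\bullet&\bullet&\bullet&8&2\\
2&7&6&\underline{\bullet}&\bullet&\bullet&\bullet&\bullet&\bullet&8&2\\
3&7&6&5&\underline{\bullet}&\bullet&\bullet&\bullet&\bullet&8&2\\
4&\underline{7}&6&5&4&\underline{\bullet}&\bullet&\bullet&\bullet&4&3\\
5&3&\underline{6}&5&4&7&\underline{\bullet}&\bullet&\bullet&4&3\\
6&\underline{3}&2&\underline{5}&4&\underline{7}&6&\underline{\bullet}&\bullet&2&5\\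
7&\underline{1}&\underline{2}&\underline{3}&\underline{4}&\underline{5}&\underline{6}&\underline{7}&\underline{\bullet}&1&9\\
8&0&1&2&3&4&5&6&7&&
\end{array}
\]
Cut $Y$ into consecutive blocks of the size shown. In every row the clients still in $X$ reach only the first block, a client in $Y$ reaches at most the block after its own, and the connectors lie in the last block. So a crossing must use a server of $X$ and a server of every block, and the crossing shown uses no more. In row $6$, for instance, the remaining clients have reaches $1$ and $0$; from $\{t_0,t_1\}$ one gets no further than $t_3$, from $\{t_2,t_3\}$ no further than $t_5$.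

The choice among shortest crossings matters. In row $6$ the crossing through $s_7,t_0,t_3,t_4,t_7$ also has five servers. It leaves the reaches $0,2,5,3,4,6,\bullet,7$ in $Y$, and the last crossing can then go through $s_6,t_1,t_2,t_5,t_6$, with five servers instead of nine.
\end{example}

We now describe the rows of the table for general $Q$. Fix $a$ with $0\le a\le A$ and write each index $\sigma\in\{0,\dots,Q-1\}$ as $\sigma=j2^a+o$ with $0\le o<2^a$. We call $j$ the \emph{block} and $o$ the \emph{offset} of $\sigma$, and we let
\[
\sigma^*=j2^a+(2^a-1-o)
\]
be the mirror image of $\sigma$ in its block. The blocks are numbered $0,\dots,J$ with $J=Q/2^a-1$. The mirror image appears because the servers of $Y$ are filled in increasing order by clients of decreasing reach.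

\begin{definition}\label{def:arr}
Let $0\le e\le\lceil 2^{a-1}\rceil$. The \emph{arrangement} $R(a,e)$ prescribes a mate for each $t_\sigma$ with $\sigma<J2^a+e$: it is the unit client of reach $\sigma^*$ if the offset of $\sigma$ is less than $e$, and the unit client of reach $\sigma^*+2^a$ if the offset is at least $e$. In the second case $\sigma$ lies in a block $j<J$.
\end{definition}

\begin{lemma}\label{lem:arr}
\begin{enumerate}
\item[(a)] $R(a,e)$ is a matching, along edges of the unit, between $t_0,\dots,t_{\kappa-1}$ and $c_0,\dots,c_{\kappa-1}$, where $\kappa=J2^a+e$.
\item[(b)] $R(a,2^{a-1})=R(a-1,0)$ for $a\ge1$.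
\item[(c)] $R(0,1)$ places the client of reach $\sigma$ at $t_\sigma$ for all $\sigma<Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The indices with offset $o<e$ produce, once each, the reaches with offset in $[2^a-e,2^a-1]$ in the blocks $0,\dots,J$. The indices with offset $o\ge e$ produce, once each, the reaches with offset in $[0,2^a-e-1]$ in the blocks $1,\dots,J$. Together these are the numbers $2^a-e,\dots,Q-1$, and since $2^a-e=Q-\kappa$ they are the reaches of $c_0,\dots,c_{\kappa-1}$. Adjacency means that the reach is at least $\sigma$. This holds for $\sigma^*+2^a$, which lies in the next block. For $o<e\le\lceil2^{a-1}\rceil$ we have $2o\le 2^a-1$, that is, $\sigma\le\sigma^*$.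

(b) Put $u=2^{a-1}$. Both arrangements concern the indices $\sigma<Q-u$. Write $\sigma=j'u+o'$ with $0\le o'<u$; then $R(a-1,0)$ prescribes the reach $(j'+1)u+u-1-o'=(j'+2)u-1-o'$. If $j'=2j$, then in blocks of size $2u$ the index $\sigma$ has block $j$ and offset $o'<u$, and $R(a,u)$ prescribes $2ju+2u-1-o'=(j'+2)u-1-o'$. If $j'=2j+1$, then $\sigma$ has block $j$ and offset $u+o'\ge u$, and $R(a,u)$ prescribes $2(j+1)u+2u-1-u-o'=(2j+3)u-1-o'=(j'+2)u-1-o'$.

(c) For $a=0$ all offsets are $0<1$ and $\sigma^*=\sigma$, and $J2^a+e=Q$.
\end{proof}

Part (b) is what keeps the construction going: once the lower half of every block holds clients that reach into the upper half, and the upper half holds clients that reach into the lower half of the next block, the block size can be halved at no cost. In the table this happens in rows $4$, $6$ and $7$.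

For $0\le\kappa<Q$ put
\[
r=Q-\kappa,\qquad a=\lceil\log r\rceil,\qquad e=2^a-r,\qquad J=Q/2^a-1 .
\]
Then $\kappa=J2^a+e$. Moreover $0\le e<\lceil2^{a-1}\rceil$, because $r>2^{a-1}$ when $a\ge1$ and $e=0$ when $a=0$. Let $B_j=\{t_\sigma: j2^a\le\sigma<(j+1)2^a\}$ for $0\le j\le J$; these are the \emph{blocks for count $\kappa$}.

\begin{definition}\label{def:count}
Let $0\le\kappa\le Q$. The unit \emph{has count $\kappa$} if
\begin{itemize}
\item $s_\sigma$ is matched to a left connector for $\sigma<\kappa$ and to $c_\sigma$ for $\sigma\ge\kappa$;
\item $t_\sigma$ is matched to a right connector for $\sigma\ge\kappa$;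
\item $t_0,\dots,t_{\kappa-1}$ are matched according to $R(a,e)$ with $a,e$ as above if $\kappa<Q$, and according to $R(0,1)$ if $\kappa=Q$.
\end{itemize}
\end{definition}

Count $0$ is the initial state, and count $Q$ is the state with left connectors on all of $X$ and $c_i$ at $t_{Q-1-i}$. The next lemma records the three properties seen in Example~\ref{ex:eight}; they will give the lower bound on path lengths.

\begin{lemma}\label{lem:blocks}
Suppose the unit has count $\kappa<Q$.
\begin{enumerate}
\item[(a)] A unit client matched in $X$ has reach $b$ with $t_b\in B_0$.
\item[(b)] A unit client matched in $B_j$ has reach $b$ with $t_b\in B_j$ or $t_b\in B_{j+1}$.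
\item[(c)] Every server of $Y$ matched to a right connector lies in $B_J$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Such a client is $c_\sigma$ with $\sigma\ge\kappa$, so $b\le r-1<2^a$. (b) The reach is $\sigma^*$ or $\sigma^*+2^a$. (c) Such a server is $t_\sigma$ with $\sigma\ge\kappa\ge J2^a$.
\end{proof}

For a unit with count $\kappa<Q$, the \emph{pass} is the following crossing: a left connector takes $s_\kappa$; the client $c_\kappa$ moves to $t_e$; for $j=0,\dots,J-1$ the client at $t_{j2^a+e}$ moves to $t_{(j+1)2^a+e}$; and the client at $t_{J2^a+e}=t_\kappa$, a right connector, leaves. The pass uses one server of $X$ and one server of each block, in total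
\[
\lambda(\kappa)=1+Q/2^{\lceil\log(Q-\kappa)\rceil}
\]
servers.

\begin{lemma}[pass lemma]\label{lem:pass}
All moves of the pass are along edges, and after the pass the unit has count $\kappa+1$. Moreover
\begin{equation}\label{eq:Lambda}
\Lambda:=\sum_{\kappa=0}^{Q-1}\lambda(\kappa)=Q\Big(\frac A2+2\Big).
\end{equation}
\end{lemma}

\begin{proof}
From $e<\lceil2^{a-1}\rceil$ we get $e\le2^a-1-e$. The reach of $c_\kappa$ is $r-1=2^a-1-e\ge e$, so $c_\kappa t_e$ is an edge. For $j<J$ the index $j2^a+e$ is less than $\kappa$ and has offset $e$, so its client has reach $(j+1)2^a+2^a-1-e\ge(j+1)2^a+e$, and its move is along an edge.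

After the pass the first two conditions of Definition~\ref{def:count} hold for $\kappa+1$. In $Y$ only the indices with offset $e$ have changed: for each $j=0,\dots,J$ the server $t_\sigma$ with $\sigma=j2^a+e$ now holds the client of reach $j2^a+2^a-1-e=\sigma^*$. So $t_0,\dots,t_\kappa$ are matched according to $R(a,e+1)$. If $a\ge1$ and $e+1<2^{a-1}$, then $r-1=2^a-(e+1)>2^{a-1}$, so the parameters of $\kappa+1$ are $a$ and $e+1$. If $a\ge1$ and $e+1=2^{a-1}$, then $r-1=2^{a-1}$, so the parameters of $\kappa+1$ are $a-1$ and $0$, and Lemma~\ref{lem:arr}(b) applies. If $a=0$, then $\kappa+1=Q$ and the arrangement is $R(0,1)$, as required.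

For the sum, the value $r=1$ has $a=0$, and for $1\le a\le A$ exactly the $2^{a-1}$ values $r\in(2^{a-1},2^a]$ have $\lceil\log r\rceil=a$. Hence $\Lambda=Q+Q+\sum_{a=1}^A2^{a-1}\cdot Q/2^a=2Q+AQ/2$.
\end{proof}

For $Q=8$ formula \eqref{eq:Lambda} gives $28$, the sum of the last column of the table.

\section{The instance}\label{sec:instance}

\subsection*{What has to be overcome}

Place $L$ units in a row, with a set $V_m$ of $Q$ connectors between units $m$ and $m+1$, serving as right connectors of the first and left connectors of the second. If $Q$ paths cross the whole row from left to right, they use $L\Lambda\approx LQA/2$ servers of units, on a graph with about $4QL$ vertices. Afterwards every unit is in the mirror image of its initial state, and the row can be crossed from right to left.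

The obstacle is the supply of free servers. Every augmenting path ends at one, all servers exist from the start, and the edges of the connectors are fixed when the connectors arrive. The free servers meant for the second sweep can be reached from $V_0$, where the paths of the first sweep begin, so SAP would take them at once. They can be hidden in wells, but such a well has to be as deep as the paths of the first sweep are long. The last of these paths has about $LQ$ servers, and $Q$ wells of that depth have about $2LQ^2$ vertices, far more than the row itself.

The remedy is to let early sweeps use many short paths and later sweeps fewer long ones. In the $k$th sweep, called \emph{wave $k$}, the row is cut into $G_k$ groups of $\mu_k$ consecutive units, with one well at each boundary between groups. The counts are staggered: they decrease by one from group to group across a window of $Q$ groups, and the window advances by one group per arrival. A path starts at the left edge of the window and stops in the well at the right edge. The connector that entered this well waits there until, $Q$ arrivals later, a leaf client takes the top of the well and sends the connector on as the beginning of a new path.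 Every path meets each count $0,\dots,Q-1$ in one group, so it has about $H_k=\mu_k\Lambda$ servers, and the wave costs about $G_kH_k=L\Lambda$, whatever $\mu_k$ is.

A well for wave $k$ must stay out of reach only during the waves before $k$, so its depth is about $H_{k-1}$. With $\mu_k=\beta^k$, the wells for wave $k$ have about $2G_kH_{k-1}=2L\Lambda/\beta\approx LQA/\beta$ vertices. For $K$ waves this is $O(QL)$ as soon as $\beta\ge KA$, and we take $\beta=A^2$. The window must fit into the row in the last wave, so $L\ge Q\beta^K$; and we want $\log n=O(A)$, so that the factor $A$ in the cost of a wave is a full logarithm. This limits $K$ to $O(A/\log\beta)=O(A/\log A)$, which is where this construction loses the factor $\log\log n$.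

\subsection*{The graph}

Let $A\ge16$ be an integer and put
\[
Q=2^A,\qquad \beta=A^2,\qquad K=\Big\lfloor\frac{A}{2\log A}\Big\rfloor,\qquad L=2Q\beta^K,
\]
and, for $1\le k\le K$,
\[
\mu_k=\beta^k,\qquad G_k=L/\mu_k\ge2Q,\qquad H_k=\mu_k\Lambda,\qquad D_k=\sum_{j=1}^{k-1}H_j ,
\]
with $\Lambda$ from \eqref{eq:Lambda}. So $D_1=0$; we also put $D_0=0$. The vertices are as follows (see Figure~\ref{fig:row}).

\begin{itemize}
\item \emph{Units} $m=1,\dots,L$, with servers $X_m=\{s^m_i\}$ and $Y_m=\{t^m_i\}$, clients $C_m=\{c^m_i\}$, and edges as in \eqref{eq:unit}.
\item \emph{Connectors}: sets $V_0,\dots,V_L$ of $Q$ clients each. Every client in $V_m$ is adjacent to all of $Y_m$ (if $m\ge1$), to all of $X_{m+1}$ (if $m<L$), and to the tops of all wells attached to $V_m$.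
\item \emph{Wells}. Each well has an index $k\in\{0,\dots,K\}$ and depth $D_k$, and is attached to exactly one set $V_m$. For $1\le k\le K$ and each multiple $m$ of $\mu_k$ with $0<m<L$, one \emph{boundary well} of index $k$ is attached to $V_m$. For $0\le k\le K$ there are $Q$ \emph{end wells} of index $k$, attached to $V_0$ if $k$ is even and to $V_L$ if $k$ is odd.
\item \emph{Leaf clients}, each adjacent to the top of one well; they are listed in Section~\ref{sec:wave}.
\end{itemize}

The left connectors of unit $m$ are $V_{m-1}$ and its right connectors are $V_m$. All members of one set $V_m$ have the same neighbors, so it never matters which of them occupies which server. The mate of the top of a held well is a connector of the set to which the well is attached.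

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.15cm,y=0.5cm,font=\small]
\foreach \x/\lab in {0/V_0,2/C_1,4/V_1,6/C_2,8/V_2,10/V_L}
  \node[draw,circle,minimum size=8mm,inner sep=0pt] (n\x) at (\x,0) {$\lab$};
\foreach \x/\lab in {1/X_1,3/Y_1,5/X_2,7/Y_2}
  \node[draw,minimum size=7mm,inner sep=0pt] (n\x) at (\x,0) {$\lab$};
\draw[very thick] (n0)--(n1) (n3)--(n4)--(n5) (n7)--(n8);
\draw[very thick,dashed] (n1)--(n2)--(n3) (n5)--(n6)--(n7);
\node at (9,0) {$\cdots$};
\foreach \x in {0,8,10} {
  \draw (n\x)--(\x,-6);
  \foreach \y in {-2,-4,-6} \draw[fill=white] (\x,\y) +(-3pt,-3pt) rectangle +(3pt,3pt);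
  \foreach \y in {-3,-5} \fill (\x,\y) circle (2.5pt); }
\foreach \y/\lab in {-2/z_0,-3/w_1,-4/z_1,-5/w_2,-6/z_2}
  \node[left=5pt] at (8,\y) {$\lab$};
\end{tikzpicture}
\caption{The row of units, schematically. Large circles are sets of $Q$ clients and large squares are sets of $Q$ servers. A thick solid line means that all edges between the two sets are present; a dashed line stands for nested neighborhoods, where $c_i$ sees $s_0,\dots,s_i$ in $X_m$ and $t_0,\dots,t_{Q-1-i}$ in $Y_m$. Three wells of depth $2$ are drawn vertex by vertex; the top $z_0$ of a well is adjacent to every client of the set $V_m$ above it.}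
\label{fig:row}
\end{figure}

\subsection*{Reading the row in both directions}

Odd waves run from left to right and even waves from right to left. To treat both at once we give the vertices of units and the sets of connectors second names. With $\bar m=L+1-m$, put
\[
s'^{\,m}_i=t^{\bar m}_i,\qquad t'^{\,m}_i=s^{\bar m}_i,\qquad c'^{\,m}_i=c^{\bar m}_{Q-1-i},\qquad V'_m=V_{L-m},
\]
so that $X'_m=Y_{\bar m}$ and $Y'_m=X_{\bar m}$. Applying this renaming twice gives back the original names. The \emph{$k$-labels} are the original names if $k$ is odd and the primed names if $k$ is even.

\begin{lemma}\label{lem:reflect}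
\begin{enumerate}
\item[(a)] The edges among units and connectors are given by the same rules in the primed names as in the original names.
\item[(b)] If all units have count $Q$ in the $k$-labels, then all units have count $0$ in the $(k+1)$-labels.
\item[(c)] In the $k$-labels, $1\le k\le K$, the end wells of index $k-1$ are attached to $V_0$, the end wells of index $k$ are attached to $V_L$, and one boundary well of index $k$ is attached to $V_{g\mu_k}$ for each $1\le g\le G_k-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The client $c'^{\,m}_i=c^{\bar m}_{Q-1-i}$ is adjacent to $t^{\bar m}_0,\dots,t^{\bar m}_i$, which are $s'^{\,m}_0,\dots,s'^{\,m}_i$, and to $s^{\bar m}_0,\dots,s^{\bar m}_{Q-1-i}$, which are $t'^{\,m}_0,\dots,t'^{\,m}_{Q-1-i}$. The set $V'_m=V_{L-m}$ is joined to $X_{L-m+1}=Y'_m$ and to $Y_{L-m}=X'_{m+1}$.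

(b) Suppose unit $\bar m$ has count $Q$ in the original names. Then $c'^{\,m}_i=c^{\bar m}_{Q-1-i}$ has reach $i$ and sits at $t^{\bar m}_i=s'^{\,m}_i$, and $Y'_m=X_{\bar m}$ is matched into $V_{\bar m-1}=V'_m$. This is count $0$ for unit $m$ in the primed names. The case of even $k$ is the same statement with the two sets of names exchanged, which is legitimate by (a) and because the renaming is an involution.

(c) For odd $k$ this is the definition. For even $k$ the end wells of index $k-1$ are attached to $V_L=V'_0$ and those of index $k$ to $V_0=V'_L$, and $m\mapsto L-m$ permutes the multiples of $\mu_k$ because $\mu_k$ divides $L$.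
\end{proof}

\begin{definition}\label{def:config}
For $1\le k\le K+1$, the matching is in \emph{configuration $\mathcal C_k$} if, in the $k$-labels, all units have count $0$; the end wells of index $k-1$ are held; all wells of index at least $k$ are fresh; and all remaining wells, that is, the boundary wells of index less than $k$ and the end wells of index at most $k-2$, are sealed.
\end{definition}

\emph{The initial phase.} First the clients of all wells arrive, then all unit clients, then all connectors. We match $w_i$ to $z_{i-1}$ in each well, $c^m_i$ to $s^m_i$, the set $V_m$ bijectively to $Y_m$ for $m\ge1$, and $V_0$ bijectively to the $Q$ end wells of index $0$, which are single servers. These servers are distinct, so each prescribed server is a free neighbor of its client at the time of arrival, and the path of length $1$ is a shortest augmenting path. The result is $\mathcal C_1$. From now on only leaf clients arrive.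

\begin{proposition}\label{prop:wave}
Let $1\le k\le K$. There is a sequence of $G_k+Q-1$ leaf clients and a way of breaking ties such that SAP, started in $\mathcal C_k$, ends in $\mathcal C_{k+1}$, and such that for $Q\le T\le G_k$ the $T$th of these clients is matched by a path of length exactly $H_k+D_k+2$.
\end{proposition}

\section{One wave}\label{sec:wave}

This section proves Proposition~\ref{prop:wave}. We fix $k$, use the $k$-labels throughout without primes, and write $\mu,G,D,H$ for $\mu_k,G_k,D_k,H_k$. \emph{Group} $g$, for $1\le g\le G$, consists of the units $(g-1)\mu+1,\dots,g\mu$.

\subsection*{States}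

We list the wells that take part in the wave from left to right as
\[
\underbrace{W_{-Q+1},\dots,W_0}_{\text{end wells of index }k-1},\qquad
\underbrace{W_1,\dots,W_{G-1}}_{\text{boundary wells of index }k},\qquad
\underbrace{W_G,\dots,W_{G+Q-1}}_{\text{end wells of index }k},
\]
where the boundary well $W_g$ is the one at $V_{g\mu}$. By Lemma~\ref{lem:reflect}(c), the well $W_j$ is attached to $V_{p(j)}$ with $p(j)=\mu\min(G,\max(0,j))$, and the wells $W_j$ with $j\ge1$ have depth $D$. For $1\le T\le G+Q-1$, the $T$th leaf client of the wave is adjacent to the top of $W_{T-Q}$.

\begin{definition}\label{def:state}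
For $1\le T\le G+Q$, the matching is in \emph{state $\mathcal S_T$} if
\begin{itemize}
\item every unit of group $g$ has count $\kappa_g=\min(Q,\max(0,T-g))$;
\item $W_j$ is sealed for $j<T-Q$, held for $T-Q\le j<T$, and fresh for $j\ge T$;
\item all other wells are as in $\mathcal C_k$: fresh if the index exceeds $k$, and sealed otherwise.
\end{itemize}
\end{definition}

The role of a boundary well can be read off this definition. The set $V_{g\mu}$ occupies $Q-\kappa_g$ servers on its left and $\kappa_{g+1}$ on its right. The difference $\kappa_g-\kappa_{g+1}$ is $1$ when $1\le T-g\le Q$ and $0$ otherwise, so one connector is left over exactly when $W_g$ is held.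

State $\mathcal S_1$ is $\mathcal C_k$: all counts are $0$, the wells $W_j$ with $j\le0$ are held and those with $j\ge1$ are fresh. In $\mathcal S_{G+Q}$ all counts are $Q$, the wells $W_j$ with $j<G$ are sealed and those with $j\ge G$, the end wells of index $k$, are held. By Lemma~\ref{lem:reflect}(b) this is $\mathcal C_{k+1}$.

\begin{example}\label{ex:wave}
The definitions make sense for every power of two $Q$ and every $G$. For $Q=2$ and $G=4$ we have $\lambda(0)=2$, $\lambda(1)=3$, $\Lambda=5$, and the wave runs as follows. The last column is the number of servers of units on the path.
\[
\begin{array}{c|c|c|c|c|c|c}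
T&\kappa_1\,\kappa_2\,\kappa_3\,\kappa_4&\text{held wells}&\text{start}&\text{groups crossed}&\text{end}&\text{servers}\\ \hline
1&0\ 0\ 0\ 0&W_{-1},W_0&W_{-1}&1&W_1&2\mu\\
2&1\ 0\ 0\ 0&W_0,W_1&W_0&1,2&W_2&5\mu\\
3&2\ 1\ 0\ 0&W_1,W_2&W_1&2,3&W_3&5\mu\\
4&2\ 2\ 1\ 0&W_2,W_3&W_2&3,4&W_4&5\mu\\
5&2\ 2\ 2\ 1&W_3,W_4&W_3&4&W_5&3\mu\\
6&2\ 2\ 2\ 2&W_4,W_5&&&&
\end{array}
\]
\end{example}

\subsection*{The path of arrival $T$}

Fix $T$ with $1\le T\le G+Q-1$ and suppose the matching is in state $\mathcal S_T$. Put
\[
m_0=p(T-Q)=\mu\max(0,T-Q),\qquad m_1=p(T)=\mu\min(G,T).
\]
Then $m_0<m_1$, since each of $0$ and $T-Q$ is smaller than each of $G$ and $T$. The units $m\le m_0$ lie in groups $g\le T-Q$ and have count $Q$; they are \emph{finished}. The units $m>m_1$ lie in groups $g>T$ and have count $0$; they are \emph{unborn}. The units $m_0<m\le m_1$ are \emph{active}; they lie in the groups with $0\le T-g\le Q-1$ and have count $T-g$.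

The \emph{zones} are the following sets of servers, in this order: for each active unit $m$ from left to right, first $X_m$ and then the blocks $B_0,\dots,B_J$ of $Y_m$ for the count of unit $m$. Call them $Z_1,\dots,Z_h$. A unit with count $\kappa$ contributes $\lambda(\kappa)$ zones, and different active groups have different counts in $\{0,\dots,Q-1\}$. Therefore
\begin{equation}\label{eq:h}
h\le\mu\Lambda=H,\qquad\text{with equality if } Q\le T\le G,
\end{equation}
because in that range the active groups are $T-Q+1,\dots,T$ and all counts occur.

Let $c$ be the arriving leaf client and $z$ its neighbor, the top of $W_{T-Q}$. This well is held, by some $v\in V_{m_0}$. Define the path $\Pi_T$ as follows. The client $c$ takes $z$. Then the active units $m=m_0+1,\dots,m_1$ perform their passes one after the other; the left connector that starts the pass is $v$ for the first unit, and for each later unit $m$ it is the member of $V_{m-1}$ that has just left $Y_{m-1}$. Finally the member of $V_{m_1}$ that leaves $Y_{m_1}$ takes the top of $W_T$, which is fresh and attached to $V_{m_1}$, and the path runs down this well to its free server.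

\begin{lemma}\label{lem:update}
$\Pi_T$ is an augmenting path of length $h+D+2$, and augmenting along it leads from $\mathcal S_T$ to $\mathcal S_{T+1}$.
\end{lemma}

\begin{proof}
The moves inside the units are along edges by Lemma~\ref{lem:pass}, and a member of $V_m$ is adjacent to all of $X_{m+1}$ and to the tops of the wells attached to $V_m$. The servers on the path are $z$, one server in each of the $h$ zones, and the $D+1$ servers of $W_T$; they are distinct.

After the augmentation, each active unit of group $g$ has count $T+1-g$ by Lemma~\ref{lem:pass}; finished units keep count $Q$ and unborn units, with $T+1-g\le0$, keep count $0$. This agrees with $\min(Q,\max(0,T+1-g))$ in all three cases. The well $W_{T-Q}$ becomes sealed, the well $W_T$ becomes held, and no other well changes; these are the only two wells whose status differs between $\mathcal S_T$ and $\mathcal S_{T+1}$.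
\end{proof}

\subsection*{The path is shortest}

An augmenting path from $c$ could try to gain by skipping a zone, by wandering into the finished or the unborn part of the row, or by entering another well. A single potential excludes all of this. Define the \emph{level} of a zone by
\[
\ell(Z_i)=D+h+1-i ,
\]
which is the number of servers that come after $Z_i$ on $\Pi_T$. Levels drop by one from zone to zone, from $\ell(Z_1)=D+h$ to $\ell(Z_h)=D+1$. A client whose best move is into a zone $Z$ should need $1+\ell(Z)$ more servers. To the left of the active units nothing is better than returning to $Z_1$, so clients there get the largest value $P=D+h+1$. To the right of them the best hope is to enter a well of depth $D$ at once, so clients there get $D+1$. In detail, in state $\mathcal S_T$ let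
\begin{align*}
\varphi(y)&=\begin{cases}P& m\le m_0,\\ 1+\ell(B)& m_0<m\le m_1,\\ D+1& m>m_1,\end{cases}
&&\text{for } y\in C_m,\\
\varphi(y)&=\begin{cases}P& m<m_0,\\ 1+\ell(X_{m+1})& m_0\le m<m_1,\\ D+1& m\ge m_1,\end{cases}
&&\text{for } y\in V_m,
\end{align*}
where $B$ is the block of $Y_m$ that contains $t^m_b$, with $b$ the reach of $y$. Leaf clients get the value $P$, and clients of wells get the values of Lemma~\ref{lem:well}. All values are nonnegative, and
\begin{equation}\label{eq:range}
D+1\le\varphi(y)\le P\qquad\text{for all unit clients, connectors and leaf clients } y .
\end{equation}

\begin{lemma}\label{lem:servers}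
Let $s$ be a server of unit $m$. Then $\varphi(s)\ge D+1$. If $m$ is finished, then $\varphi(s)=P$. If $m$ is active and $s$ lies in the zone $Z$, then $\varphi(s)\ge\ell(Z)$.
\end{lemma}

\begin{proof}
The mate of $s$ is a unit client or a connector, so the first claim follows from \eqref{eq:range}. If $m\le m_0$, then $X_m$ is matched into $V_{m-1}$ with $m-1<m_0$, and $Y_m$ is matched to $C_m$; both have value $P$. Let $m$ be active. There are four kinds of servers.

If $s\in X_m$ is matched into $V_{m-1}$, then $\varphi(s)=1+\ell(X_m)$.

If $s\in X_m$ is matched to a unit client, then $\varphi(s)=1+\ell(B_0)=\ell(X_m)$ by Lemma~\ref{lem:blocks}(a).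

If $s\in B_j$ is matched to a unit client, then by Lemma~\ref{lem:blocks}(b) the value $\varphi(s)$ is $1+\ell(B_j)$ or $1+\ell(B_{j+1})=\ell(B_j)$.

If $s\in Y_m$ is matched into $V_m$, then $s\in B_J$ by Lemma~\ref{lem:blocks}(c). For $m<m_1$ the zone after $B_J$ is $X_{m+1}$, and $\varphi(s)=1+\ell(X_{m+1})=\ell(B_J)$. For $m=m_1$ we have $B_J=Z_h$ and $\varphi(s)=D+1=\ell(Z_h)$.
\end{proof}

\begin{lemma}\label{lem:shortest}
Every augmenting path from $c$ has length at least $h+D+2$.
\end{lemma}

\begin{proof}
We verify \eqref{eq:feasible}. Edges at clients of wells are covered by Lemma~\ref{lem:well}, and a leaf client that is present is adjacent only to its mate. Three kinds of edges remain.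

\emph{From a unit client $y\in C_m$.} Its neighbors $s$ are servers of unit $m$. If $m$ is finished, then $\varphi(s)=P=\varphi(y)$. If $m$ is unborn, then $\varphi(s)\ge D+1=\varphi(y)$. If $m$ is active and $y$ has reach $b$ with $t_b\in B$, then $s$ lies in $X_m$ or is some $t_\sigma$ with $\sigma\le b$. So the zone of $s$ is $B$ or comes before $B$, and $\varphi(s)\ge\ell(B)=\varphi(y)-1$.

\emph{From a connector $y\in V_m$ to a server $s\in Y_m\cup X_{m+1}$.} If $m<m_0$, then $s$ belongs to a finished unit and $\varphi(s)=P=\varphi(y)$. If $m\ge m_1$, then $\varphi(s)\ge D+1=\varphi(y)$. Let $m_0\le m<m_1$. If $s\in X_{m+1}$, then $\varphi(s)\ge\ell(X_{m+1})=\varphi(y)-1$. If $s\in Y_m$ and $m=m_0$, then unit $m$ is finished and $\varphi(s)=P\ge\varphi(y)$. If $s\in Y_m$ and $m>m_0$, then the zone of $s$ comes before $X_{m+1}$, so $\varphi(s)\ge1+\ell(X_{m+1})=\varphi(y)$.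

\emph{From a connector $y\in V_m$ to the top $s$ of a well attached to $V_m$.} If the well is sealed, then $\varphi(s)=P\ge\varphi(y)$. If it is held, then its top is matched into $V_m$ and $\varphi(s)=\varphi(y)$. If it is fresh of index $k'>k$, then by \eqref{eq:h}
\begin{equation}\label{eq:deep}
\varphi(s)=D_{k'}\ge D+H\ge D+h=P-1\ge\varphi(y)-1 .
\end{equation}
Otherwise it is a fresh well $W_j$, with $j\ge T\ge1$ and depth $D$. Then $m=p(j)\ge p(T)=m_1$, so $\varphi(y)=D+1=1+\varphi(s)$.

So Lemma~\ref{lem:potential} applies. The mate $v$ of $z$ lies in $V_{m_0}$ and $X_{m_0+1}=Z_1$, hence $\varphi(z)=1+\ell(Z_1)=P$, and every augmenting path from $c$ has length at least $1+P=h+D+2$.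
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:wave}]
Start in $\mathcal S_1=\mathcal C_k$. By Lemmas~\ref{lem:update} and~\ref{lem:shortest}, in state $\mathcal S_T$ the path $\Pi_T$ is a shortest augmenting path for the $T$th leaf client, so SAP may use it and reaches $\mathcal S_{T+1}$. After $G+Q-1$ arrivals it is in $\mathcal S_{G+Q}=\mathcal C_{k+1}$. For $Q\le T\le G$ the length of $\Pi_T$ is $H+D+2$ by \eqref{eq:h}.
\end{proof}

\begin{remark}\label{rem:depth}
The depths of the later wells enter only through \eqref{eq:deep}, and they cannot be smaller there. If a fresh well of depth $D'<D+h$ were attached to $V_{m_0}$, then $c$ could take $z$ and $v$ could descend into that well; this path has length $D'+2<h+D+2$, and SAP would not cross any unit. Apart from this, the proof used only that $\mu_k$ divides $L$. The conditions $A\ge16$, $\beta=A^2$ and $G_k\ge2Q$ are needed only for the counting below.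
\end{remark}

\section{Counting changes and vertices}\label{sec:count}

Let $I_A$ be the instance consisting of the initial phase and the waves $1,\dots,K$, with the tie-breaking of Proposition~\ref{prop:wave}, and let $n_A$ be its number of vertices.

\begin{lemma}\label{lem:size}
We have $D_k\le 2Q\mu_k/A$ for $1\le k\le K$, and
\[
3QL\le n_A\le5QL,\qquad 2A\le\log n_A\le4A .
\]
\end{lemma}

\begin{proof}
Since $\beta\ge2$, the sum $\sum_{j=1}^{k-1}\beta^j$ is at most $2\beta^{k-1}$. So $D_k\le2\beta^{k-1}Q(A/2+2)\le2AQ\beta^{k-1}=2Q\mu_k/A$, and therefore $G_kD_k\le2QL/A$.

The units have $3QL$ vertices, the connectors $Q(L+1)$, and the wells of index $0$ have $Q$. For $1\le k\le K$ there are $G_k+Q-1$ wells of index $k$, each with $2D_k+1$ vertices, and $G_k+Q-1$ leaf clients in wave $k$. We have $G_k+Q-1\le\frac32G_k$ because $G_k\ge2Q$; also $\sum_kG_k\le L\sum_{k\ge1}\beta^{-k}\le L$; and $K\le A/8$ because $\log A\ge4$. So these wells and leaf clients contribute at most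
\[
\sum_{k=1}^K\tfrac32G_k(2D_k+2)\le\frac{6KQL}{A}+3L\le\tfrac34QL+3L .
\]
In total $n_A\le\frac{19}4QL+2Q+3L\le\frac{19}{4}QL+4L\le5QL$, using $2Q\le L$ and $Q\ge16$.

Finally $\beta^K=2^{2K\log A}\le2^A=Q$ gives $2Q\le L\le2Q^2$. Hence $2^{2A}=Q^2\le n_A\le10Q^3\le2^{3A+4}\le2^{4A}$.
\end{proof}

By Proposition~\ref{prop:wave}, wave $k$ contains $G_k-Q+1\ge G_k/2$ arrivals whose path has length $H_k+D_k+2$. The product of number and length is the same at all scales:
\begin{equation}\label{eq:scale}
\frac{G_k}{2}\,H_k=\frac{L\Lambda}{2}\ge\frac{LQA}{4}\ge\frac{n_AA}{20}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:scales}]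
Take the instances $I_A$ with $A\to\infty$ and write $n=n_A$. By Lemma~\ref{lem:size}, $D_k+2\le2Q\mu_k/A+2\le Q\mu_k\le H_k$, so the length $H_k+D_k+2$ lies in $[H_k,2H_k]$. By \eqref{eq:scale} and $A\ge\frac14\log n$, the number of arrivals with this length is at least $G_k/2\ge n\log n/(80H_k)$. The ratio $H_{k+1}/H_k$ equals $A^2$, and $\frac14\log n\le A\le\frac12\log n$, so the ratio is $(\log n)^{\Theta(1)}$. For $A\ge16$ we have $A/(2\log A)\ge2$, and $\lfloor x\rfloor\ge x/2$ for $x\ge1$; hence
\begin{equation}\label{eq:K}
\frac{A}{4\log A}\le K\le\frac{A}{2\log A},
\end{equation}
and $K=\Theta(\log n/\log\log n)$.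
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A path of length $H_k+D_k+2$ causes $H_k+D_k+1\ge H_k$ server changes. By \eqref{eq:scale} each wave of $I_A$ causes at least $n_AA/20$ changes, and by \eqref{eq:K} the whole instance causes at least $n_AA^2/(80\log A)$.

Let $n\ge2^{64}$ and $A=\lfloor\frac14\log n\rfloor\ge16$. Then $n_A\le2^{4A}\le n$ by Lemma~\ref{lem:size}. Take $\lfloor n/n_A\rfloor\ge1$ disjoint copies of $I_A$, let their clients arrive copy after copy, and add isolated servers to reach exactly $n$ vertices. A path cannot leave the copy in which it starts, so the run of SAP on each copy is also a valid run in the union. The copies contain at least $n/2$ vertices together. Since $A\ge\frac14\log n-1\ge\frac15\log n$ and $\log A\le\log\log n$, the total number of server changes is at least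
\[
\frac n2\cdot\frac{A^2}{80\log A}\ \ge\ \frac{n\log^2n}{4000\log\log n}.
\]
Divided by $n\log n$ this tends to infinity, so the bound $O(n\log n)$ fails.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
Online Bipartite Matching With $O(\log^2 n)$ Replacements.
\texttt{http://2018.highlightsofalgorithms.org/speakers/invited/Bernstein.pdf}
\end{thebibliography}
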